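# Coordinate subspaces on which a norm dominates $\ell_1$: exactly one logarithm

## A norm on $\mathbb R^4$ with three scales

On $\mathbb R^4$ consider three ways of adding up coordinates,
$$s_0(x)=|x_1+x_2+x_3+x_4|,\qquad s_1(x)=|x_1+x_2|+|x_3+x_4|,\qquad s_2(x)=|x_1|+|x_2|+|x_3|+|x_4| ,$$
and combine them into one norm
$$\|x\|=\alpha\Big(s_0(x)+\tfrac1{\sqrt2}s_1(x)+\tfrac12 s_2(x)\Big),\qquad \alpha=\tfrac13\sqrt{\pi/2}\approx0.418 .$$

How large is this norm on average? Let $g=(g_1,\dots,g_4)$ have independent standard Gaussian coordinates. A sum of $k$ of them is Gaussian with variance $k$, so its absolute value has mean $\sqrt{2/\pi}\sqrt k$. Hence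
$$\mathbb E s_0(g)=\sqrt{\tfrac2\pi}\cdot 2,\qquad \mathbb E\tfrac1{\sqrt2}s_1(g)=\sqrt{\tfrac2\pi}\cdot\tfrac{2\sqrt2}{\sqrt2}=\sqrt{\tfrac2\pi}\cdot2,\qquad \mathbb E\tfrac12s_2(g)=\sqrt{\tfrac2\pi}\cdot\tfrac42=\sqrt{\tfrac2\pi}\cdot2 .$$
The three scales contribute equally, and $\mathbb E\|g\|=\alpha\cdot 6\sqrt{2/\pi}=2=\sqrt4$. On average the norm is as large as the Euclidean norm, for which $(\mathbb E\|g\|_2^2)^{1/2}=2$.

Now restrict to vectors supported on a set $\sigma\subset\{1,2,3,4\}$ and compare with $\|x\|_1=\sum|x_i|$. For the Euclidean norm, Cauchy–Schwarz gives $\|x\|_2\ge\|x\|_1/\sqrt{|\sigma|}$, with equality at $x=\sum_{i\in\sigma}e_i$. So let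
$$\lambda(\sigma)=\sqrt{|\sigma|}\,\min\{\|x\|/\|x\|_1:\ 0\ne x \text{ supported on }\sigma\},$$
which equals $1$ for every $\sigma$ in the Euclidean case. For our norm:

- $\sigma=\{1\}$: $\|e_1\|=\alpha(1+\frac1{\sqrt2}+\frac12)$, so $\lambda\approx0.92$.
- $\sigma=\{1,3\}$: for $x=(s,0,t,0)$ we have $\|x\|=\alpha\big(|s+t|+(\frac1{\sqrt2}+\frac12)(|s|+|t|)\big)$, smallest relative to $\|x\|_1$ at $s=-t$. So $\lambda=\alpha\sqrt2\,(\frac1{\sqrt2}+\frac12)\approx0.71$; the scale $s_0$ has been killed.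
- $\sigma=\{1,2\}$: $x=e_1-e_2$ kills both $s_0$ and $s_1$, so $\|x\|=\alpha=\frac\alpha2\|x\|_1$. Since always $\|x\|\ge\frac\alpha2\|x\|_1$, we get $\lambda=\alpha\sqrt2/2\approx0.30$.
- $|\sigma|\ge3$: two elements of $\sigma$ lie in the same pair $\{1,2\}$ or $\{3,4\}$, so again only $s_2$ survives, and $\lambda=\frac\alpha2\sqrt{|\sigma|}$, that is about $0.36$ for $|\sigma|=3$ and $\alpha\approx0.42$ for $|\sigma|=4$.

A set $\sigma$ with three elements cannot feel the scales $s_0,s_1$, because it has enough freedom to make their block sums vanish; yet those scales hold two thirds of $\mathbb E\|g\|$. A one-element set feels all scales, but for it the weights $1,\frac1{\sqrt2},\frac12$ form a geometric series, so it profits from essentially one scale. With $r+1$ scales instead of three, one may fear that every $\sigma$ has $\lambda(\sigma)$ of order $1/(r+1)$. How bad can this get in general?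

## Comparing $\|Tx\|$ with $\|x\|_1$ on $\mathbb R^\sigma$

Let $X$ be a Banach space, $T:l_2^n\to X$ a linear operator, $e_1,\dots,e_n$ the unit vector basis, and $\mathbb R^\sigma$ the span of $\{e_i:i\in\sigma\}$. Throughout, $g=\sum g_ie_i$ is a standard Gaussian vector, $\log$ is natural, and $c,C,\dots$ are positive absolute constants; $C$ may change from line to line.

**Definition.** $\displaystyle \ell(T)=\big(\mathbb E\|Tg\|_X^2\big)^{1/2}.$

For the identity of $l_2^n$ we get $\ell(T)=\sqrt n$. Since $\|Tg\|\le\|T\|\|g\|_2$, always $\ell(T)\le\|T\|\sqrt n$; so the hypothesis $\ell(T)\ge\sqrt n$, under which we work, implies $\|T\|\ge1$ and $\log(e\|T\|)\ge1$.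

A word on normalization. The paper "Sections of Convex Bodies via the Combinatorial Dimension" (https://www.math.uci.edu/~rvershyn/papers/progress.pdf), from which the problem is taken, writes $\ell(T)$ as the average of $\|Tx\|$ over the sphere $S^{n-1}$. Such an average is at most $\|T\|$, so, taken literally, $\ell(T)\ge\sqrt n$ would force $\|T\|\ge\sqrt n$ and would exclude the identity of $l_2^n$ for $n>1$. We use the standard Gaussian normalization as the intended one; up to absolute constants it is $\sqrt n$ times the spherical average.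

That paper contains the following: there is an absolute $c>0$ such that whenever $\ell(T)\ge\sqrt n$, some $\sigma\subset\{1,\dots,n\}$ satisfies
$$|\sigma|\ge\frac{cn}{\|T\|^2\log^{3.2}(e\|T\|)},\qquad \|Tx\|\ge c\log^{-1.6}(e\|T\|)\,\frac{\|x\|_1}{\sqrt{|\sigma|}}\quad(x\in\mathbb R^\sigma).$$
For $X=l_2^n$ the logarithms can be dropped; this is the restricted invertibility principle of Bourgain and Tzafriri. The problem asks whether they can be dropped in general: is there an absolute $c>0$ such that for all $n,X,T$ with $\ell(T)\ge\sqrt n$ there is $\sigma$ with $|\sigma|\ge cn/\|T\|^2$ and $\|Tx\|\ge c\|x\|_1/\sqrt{|\sigma|}$ on $\mathbb R^\sigma$?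

Three cases to get a feeling. For the identity of $l_2^n$ take $\sigma=\{1,\dots,n\}$; the constant is $1$. For $X=l_1^n$ and $Tx=\sqrt{\pi/2}\,n^{-1/2}x$ we have $\mathbb E\|Tg\|=\sqrt n$ and $\|T\|=\sqrt{\pi/2}$, and $\sigma=\{1,\dots,n\}$ works with constant $\sqrt{\pi/2}$. For $X=\mathbb R$ and $Tx=\sqrt n\,x_1$ we have $\ell(T)=\|T\|=\sqrt n$; only $\sigma=\{1\}$ is possible, and $n/\|T\|^2=1$ predicts this size. None of these loses a logarithm; the example with many scales does.

**Theorem A.** Let $m\ge1$, $r\ge0$ be integers and $n=m2^r$. There is a norm on $\mathbb R^n$, with $X$ the resulting space and $T:l_2^n\to X$ the identity, such that $\ell(T)\ge\sqrt n$, $\|T\|\le\frac6{r+1}2^{r/2}$, and for every nonempty $\sigma\subset\{1,\dots,n\}$ there is $0\ne x\in\mathbb R^\sigma$ with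
$$\|Tx\|\le\frac6{r+1}\cdot\frac{\|x\|_1}{\sqrt{|\sigma|}}\le\frac{18}{\log(e\|T\|)}\cdot\frac{\|x\|_1}{\sqrt{|\sigma|}} .$$

So the answer to the problem is no: given $c>0$, take $r$ with $6/(r+1)<c$. Any admissible $\sigma$ is nonempty, because $|\sigma|\ge cn/\|T\|^2>0$, and the vector $x$ violates the required inequality.

**Theorem B.** There is an absolute $c>0$ such that whenever $\ell(T)\ge\sqrt n$ there is a nonempty $\sigma$ with
$$|\sigma|\ge\frac{cn}{\|T\|^2},\qquad \|Tx\|\ge\frac c{\log(e\|T\|)}\cdot\frac{\|x\|_1}{\sqrt{|\sigma|}}\quad(x\in\mathbb R^\sigma).$$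

**Proposition C.** For $1\le m\le n$ there is $T:l_2^n\to l_1^m$ with $\ell(T)\ge\sqrt n$ and $\|T\|^2=\frac{\pi n}{2m}$, such that $T$ is injective on $\mathbb R^\sigma$ only if $|\sigma|\le m=\frac\pi2\,n/\|T\|^2$.

**Corollary.** For $M\ge1$ let $\Lambda(M)$ be the supremum of $\lambda$ such that for all $n,X,T$ with $\ell(T)\ge\sqrt n$, $\|T\|\le M$, some nonempty $\sigma$ satisfies $\|Tx\|\ge\lambda\|x\|_1/\sqrt{|\sigma|}$ on $\mathbb R^\sigma$. Then $c/\log(eM)\le\Lambda(M)\le24/\log(eM)$. The lower bound persists if one also demands $|\sigma|\ge cn/M^2$.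

Thus the logarithm in the size can be removed completely, $\log^{1.6}$ can be improved to $\log$, and this is the right order.

## Dyadic block sums defeat every coordinate subspace

We prove Theorem A with the $\mathbb R^4$ norm continued to $r+1$ scales.

**Step A1: the norm.** Let $\mathcal P_0,\dots,\mathcal P_r$ be nested partitions of $\{1,\dots,n\}$: $\mathcal P_j$ has $m2^j$ blocks of size $2^{r-j}$, and $\mathcal P_{j+1}$ refines $\mathcal P_j$, so $\mathcal P_r$ consists of singletons. Put $\alpha=\sqrt{\pi/2}/(r+1)$ and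
$$\|x\|_X=\alpha\sum_{j=0}^r(m2^j)^{-1/2}\sum_{I\in\mathcal P_j}\Big|\sum_{i\in I}x_i\Big| .$$
Each term is a seminorm and the term $j=r$ is a multiple of $\|x\|_1$, so this is a norm. The case $m=1$, $r=2$ is our opening example.

**Step A2: each scale contributes equally to $\ell(T)$.** For $I\in\mathcal P_j$ we have $\mathbb E|\sum_{i\in I}g_i|=\sqrt{2/\pi}\,2^{(r-j)/2}$, and there are $m2^j$ blocks. Hence
$$\ell(T)\ge\mathbb E\|g\|_X=\alpha\sqrt{\tfrac2\pi}\sum_{j=0}^r(m2^j)^{1/2}2^{(r-j)/2}=\alpha\sqrt{\tfrac2\pi}\,(r+1)\sqrt{m2^r}=\sqrt n .$$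

**Step A3: the operator norm.** For each $j$ the inner sum over $I$ is at most $\|x\|_1\le\sqrt n\|x\|_2$. Since $\sum_{j\ge0}2^{-j/2}=1/(1-2^{-1/2})<4$,
$$\|T\|\le4\alpha\sqrt{n/m}=4\alpha2^{r/2}\le\frac6{r+1}2^{r/2},\qquad\text{because }4\sqrt{\pi/2}<6 .$$

**Step A4: a bad vector in every $\mathbb R^\sigma$.** Let $|\sigma|=k\ge1$. We choose $x$ to annihilate as many coarse scales as linear algebra allows; the remaining weights form a geometric series.

If $k\le m$, nothing need be annihilated: any $0\ne x\in\mathbb R^\sigma$ satisfies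
$$\|x\|_X\le\alpha\sum_{j\ge0}(m2^j)^{-1/2}\|x\|_1\le4\alpha m^{-1/2}\|x\|_1\le4\alpha k^{-1/2}\|x\|_1 .$$

If $k>m$, let $j_0\ge0$ be the largest $j$ with $m2^j<k$. Since $k\le n=m2^r$, we have $j_0<r$, and $m2^{j_0+1}\ge k$. The equations $\sum_{i\in I}x_i=0$, $I\in\mathcal P_{j_0}$, are $m2^{j_0}<k$ homogeneous linear equations on the $k$-dimensional space $\mathbb R^\sigma$, so they have a solution $x\ne0$. Blocks of $\mathcal P_j$ with $j\le j_0$ are unions of blocks of $\mathcal P_{j_0}$, so all block sums at levels $j\le j_0$ vanish. Hence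
$$\|x\|_X\le\alpha\sum_{j>j_0}(m2^j)^{-1/2}\|x\|_1\le4\alpha(m2^{j_0+1})^{-1/2}\|x\|_1\le4\alpha k^{-1/2}\|x\|_1 .$$

In both cases $4\alpha\le6/(r+1)$ gives the first inequality of the theorem. For the second, Step A3 gives $\log(e\|T\|)\le1+\log6+\frac r2\log2\le3(r+1)$, as $1+\log 6<2.8$. $\square$

## The size $n/\|T\|^2$ cannot be improved

**Proof of Proposition C.** Spread the Gaussian mass over only $m$ coordinates: let
$$Tx=\sqrt{\tfrac\pi2}\,\frac{\sqrt n}m\,(x_1,\dots,x_m)\in l_1^m .$$
Then $\ell(T)\ge\mathbb E\|Tg\|=\sqrt{\pi/2}\,\frac{\sqrt n}m\cdot m\sqrt{2/\pi}=\sqrt n$. On $\mathbb R^m$ the largest value of $\|x\|_1/\|x\|_2$ is $\sqrt m$, so $\|T\|=\sqrt{\pi/2}\sqrt{n/m}$. Since $Te_i=0$ for $i>m$, injectivity on $\mathbb R^\sigma$ forces $\sigma\subset\{1,\dots,m\}$. $\square$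

## Cubes in projections, chaining, and a $\log n$ that must not appear

The rest of the lecture proves Theorem B. Let $M=\|T\|\ge1$ and dualize:
$$K=T^*(B_{X^*})\subset\mathbb R^n,\qquad \|Tx\|=h_K(x):=\max_{y\in K}\langle x,y\rangle .$$
Here $K$ is convex and symmetric, it is compact because $B_{X^*}$ is weak* compact and $T^*$ is weak* continuous into $\mathbb R^n$, and $K\subset MB_2^n$ because $\|T^*\|=M$.

What do we want from $K$? If for each sign pattern $\varepsilon\in\{\pm1\}^\sigma$ there are two points of $K$ whose difference $u$ satisfies $\varepsilon_ju_j\ge d$ for all $j\in\sigma$, then for $x\in\mathbb R^\sigma$ we take $\varepsilon_j$ to be the sign of $x_j$ and get $d\|x\|_1\le\langle x,u\rangle\le2\|Tx\|$. So we look for a coordinate set on which $K$ realizes all sign patterns with a definite gap: $K$ must "shatter" $\sigma$.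

The natural strategy is by contradiction. We know that $\mathbb E\sup_{f\in K}\langle g,f\rangle=\mathbb E\|Tg\|$ is at least of order $\sqrt n$. Suppose $K$ shatters nothing of the required quality. A combinatorial lemma (a large separated family must shatter something) then says that $K$ can be covered by few balls at each radius $S$. Chaining over the radii $S=2M,M,M/2,\dots$ turns covering numbers into an upper bound for $\mathbb E\sup\langle g,f\rangle$. About $\log(eM)$ radii matter, since below radius of order $1$ the trivial bound $S\,\mathbb E\|g\|_2\le S\sqrt n$ is good enough. If each radius contributes about $a\sqrt n$, we reach a contradiction for $a$ a small multiple of $1/\log(eM)$. The $\log(eM)$ equally expensive radii correspond to the $r+1$ equal scales in Theorem A.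

Here is the exact point where the direct version stops. The combinatorial lemma asks that two separated points differ substantially on a set of coordinates of some measure $\theta$, and it loses factors of $\log(1/\theta)$. Take $K=B_2^n$, the identity of $l_2^n$, so that $M=1$. The points $0$ and $Se_1$, $S\leq 1$, are at distance $S$ but differ in a single coordinate. With the uniform measure on coordinates, $\theta=1/n$ is forced, and the losses are powers of $\log n$, although no bound involving $n$ is acceptable when $M=1$. Nor would it help simply to declare large coordinates illegal: for $Tx=\sqrt n\,x_1$ the set $K=\{te_1:|t|\le\sqrt n\}$ lives on one coordinate, and there the uniform measure is the wrong one.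

Both troubles are cured together. We replace $K$ by a subset $F$, still wide in the Gaussian sense, whose points are controlled coordinatewise by weights $w_j$ adapted to $K$; and we use the measure with masses proportional to $w_j^2$ alongside the uniform one.

## Smoothing the maximizer by hypercontractivity

We recall three facts.

*Gaussian Kahane–Khinchine inequality* (Ledoux–Talagrand, *Probability in Banach Spaces*, Cor. 3.2): there is an absolute $\kappa\in(0,1]$ with $\mathbb E\|Tg\|\ge\kappa(\mathbb E\|Tg\|^2)^{1/2}$. (For $X=\mathbb R$ one has equality with $\sqrt{2/\pi}$ in place of $\kappa$, if $T\neq 0$.)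

*Ornstein–Uhlenbeck semigroup*: $P_\tau u(x)=\mathbb E\,u(e^{-\tau}x+\sqrt{1-e^{-2\tau}}\,g)$. Let $\gamma$ be the law of $g$. If $g'$ is an independent copy of $g$, then $(g,e^{-\tau}g+\sqrt{1-e^{-2\tau}}g')$ has the same law as the pair in the opposite order (both are centered Gaussian with the same covariance), so $P_\tau$ is self-adjoint in $L_2(\gamma)$. Clearly $P_\tau x_j=e^{-\tau}x_j$.

*Nelson's hypercontractivity theorem*: $\|P_\tau u\|_{L_4(\gamma)}\le\|u\|_{L_2(\gamma)}$ when $e^{2\tau}\ge3$. To see it at work, let $n=1$, $u=x^2-1$, $e^{2\tau}=3$: then $P_\tau u=u/3$, $\|u\|_2=\sqrt2$, and $\mathbb E(g^2-1)^4=105-60+18-4+1=60$, so $\|P_\tau u\|_4=60^{1/4}/3<1<\sqrt2$.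

Put $A=12/\kappa^2$ and $c_2=\kappa/\sqrt{12}$.

**Lemma 1.** There are $w_1,\dots,w_n\ge0$ with $0<W^2:=\sum w_j^2\le M^2$ such that the convex symmetric set
$$F=\Big\{f\in K:\ f_j=0\text{ if }w_j=0,\ \sum_{w_j>0}f_j^4/w_j^2\le AM^2\Big\}\ni0$$
satisfies $\mathbb E\sup_{f\in F}\langle g,f\rangle\ge c_2\sqrt n$.

Before the proof, look at the two examples. For the identity of $l_2^n$ the point of $K=B_2^n$ maximizing $\langle x,\cdot\rangle$ is $x/\|x\|_2$, and the proof will take $w_j^2=\mathbb E(g_j/\|g\|_2)^2=1/n$. Then $F=\{f\in B_2^n:\sum f_j^4\le A/n\}$ contains $te_1$ only if $|t|\le(A/n)^{1/4}$: the spikes are gone. For $Tx=\sqrt n\,x_1$ the maximizer is $\sqrt n\,\mathrm{sgn}(x_1)e_1$, so $w_1^2=n$ and the other weights vanish; as $n^2/n\le AM^2=An$, here $F=K$: the one coordinate that matters is kept.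

**Step 1a: the maximizer and the weights.** This step produces a map into $K$ that attains $h_K$. The function $h_K$ is Lipschitz, hence differentiable a.e. Let $x$ be a point of differentiability and $y^*\in K$ any maximizer of $\langle x,\cdot\rangle$. Then $h_K(x+v)\ge\langle x+v,y^*\rangle=h_K(x)+\langle v,y^*\rangle$ for all $v$, which forces $y^*=\nabla h_K(x)$. So $y(x):=\nabla h_K(x)$ lies in $K$ and $\langle x,y(x)\rangle=h_K(x)$; put $y=0$ on the remaining null set. Let $w_j^2=\mathbb E\,y_j(g)^2$. Since $\|y\|_2\le M$, $\sum w_j^2\le M^2$. If $W=0$, then $y=0$ a.e., so $h_K=0$ a.e., contradicting $\ell(T)>0$.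

**Step 1b: smoothing.** This step trades the second-moment information on $y$ for fourth moments. Let $e^{2\tau}=3$ and $z=P_\tau y$, coordinatewise. As an average of points of the closed convex set $K$, $z(x)\in K$. Nelson's theorem gives $\mathbb E z_j(g)^4\le w_j^4$. If $w_j=0$, then $y_j=0$ a.e., and $z_j\equiv0$ because $e^{-\tau}x+\sqrt{1-e^{-2\tau}}g$ has a density. So $\Phi(z):=\sum_{w_j>0}z_j^4/w_j^2$ satisfies $\mathbb E\,\Phi(z(g))\le\sum w_j^2\le M^2$, and by Markov the bad event $\{\Phi(z(g))>AM^2\}$ has probability at most $1/A$. Off the bad event $z(g)\in F$.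

**Step 1c: smoothing costs only a constant.** We check that $z$ still nearly attains $h_K$ on average. By self-adjointness,
$$\mathbb E\langle g,z(g)\rangle=\sum_j\mathbb E\,(P_\tau x_j)(g)\,y_j(g)=e^{-\tau}\mathbb E\langle g,y(g)\rangle=\tfrac1{\sqrt3}\mathbb E\,h_K(g)\ge\frac{\kappa\,\ell(T)}{\sqrt3} .$$
Since $z\in K$, $\langle g,z(g)\rangle\le h_K(g)$, so by Cauchy–Schwarz the bad event contributes at most $\mathbb E\,h_K(g)1_{\rm bad}\le\ell(T)A^{-1/2}=\kappa\,\ell(T)/\sqrt{12}$. As $\sup_F\langle g,\cdot\rangle\ge0$ always,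
$$\mathbb E\sup_{f\in F}\langle g,f\rangle\ge\mathbb E\langle g,z(g)\rangle1_{\rm good}\ge\kappa\,\ell(T)\Big(\frac1{\sqrt3}-\frac1{\sqrt{12}}\Big)=c_2\,\ell(T)\ge c_2\sqrt n .\qquad\square$$

## Separated families shatter

Next comes the combinatorial lemma. The method is that of Mendelson and Vershynin (Invent. Math. 152 (2003)).

**Lemma 2.** Let $\nu$ be a probability measure on $\{1,\dots,n\}$, $D_j>0$, $Q\ge1$, $\theta\in(0,1]$, and $H\subset\mathbb R^n$ a finite set with $|H|\ge2$ such that $|f_j|\le QD_j$ for all $f\in H$ and all $j$, and $\nu\{j:|f_j-f'_j|\ge D_j\}\ge\theta$ for all $f\ne f'$ in $H$. Then there are a nonempty $\sigma\subset\{1,\dots,n\}$, integers $(h_j)_{j\in\sigma}$, and numbers $d_j\ge D_j/\big(14(1+\log\frac1\theta)\big)$ such that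
$$\log|H|\le12\,|\sigma|\log(40Q/\theta),$$
and for every $\varepsilon\in\{\pm1\}^\sigma$ there is $f^\varepsilon\in H$ with $f^\varepsilon_j\ge(h_j+1)d_j$ if $\varepsilon_j=1$ and $f_j^\varepsilon<h_jd_j$ if $\varepsilon_j=-1$ ($j\in\sigma$).

**Step 2a: the resolution.** We fix the gap $d_j$ fine enough for a pigeonhole argument below. Let $q=\lceil\log_2(16/\theta)\rceil$ and $d_j=D_j/(2(q+2))$. Then $q+2\le7+\log_2(1/\theta)\le7(1+\log\frac1\theta)$, which gives the bound on $d_j$. Also $q+2\le7/\theta$, since $\log_2t\le7(t-1)$ for $t\ge1$.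

**Step 2b: sampling coordinates.** We replace $\nu$ by a finite list of coordinates, so that counting is possible. Let $N=\lceil16\log|H|/\theta\rceil$; since $\log|H|\ge\log2$, $1\le4\log|H|/\theta$ and so $N\le20\log|H|/\theta$. Let $j_1,\dots,j_N$ be independent with law $\nu$. For fixed $f\ne f'$ let $B$ be the number of $l$ with $|f_{j_l}-f'_{j_l}|\ge D_{j_l}$; it is binomial with success probability at least $\theta$. Hence $\mathbb E\,2^{-B}\le(1-\theta/2)^N\le e^{-\theta N/2}$, and
$$\mathbb P(B<\theta N/2)\le2^{\theta N/2}e^{-\theta N/2}=e^{-\theta N(1-\log2)/2}\le e^{-\theta N/8}\le|H|^{-2} .$$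
There are fewer than $|H|^2/2$ pairs, so by a union bound we may fix $j_1,\dots,j_N$ such that for every pair $f\ne f'$ in $H$ at least $\theta N/2$ indices $l$ satisfy $|f_{j_l}-f'_{j_l}|\ge D_{j_l}$.

**Definition.** For $A'\subset H$, $\rho\subset\{1,\dots,N\}$, $h\in\mathbb Z^\rho$, the set $A'$ *shatters* $(\rho,h)$ if for each $\varepsilon\in\{\pm1\}^\rho$ some $f\in A'$ has $f_{j_l}\ge(h_l+1)d_{j_l}$ when $\varepsilon_l=1$ and $f_{j_l}<h_ld_{j_l}$ when $\varepsilon_l=-1$, for all $l\in\rho$. Let $s(A')$ be the number of shattered pairs, including the one with $\rho=\emptyset$ if $A'\ne\emptyset$.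

To see the notion alone, let $n=N=2$, $j_l=l$, $d_1=d_2=1$, and $A'=\{0,3\}^2$. In one coordinate the thresholds that work need $h+1\le3$ and $0<h$, so $h\in\{1,2\}$. All four sign patterns occur, so the shattered pairs are the empty one, $2+2$ with $|\rho|=1$, and $4$ with $|\rho|=2$: $s(A')=9$.

**Step 2c: the claim $s(A')\ge|A'|^{1/2}$ for nonempty $A'\subset H$.** This says that a large family shatters many pairs. We use induction on $|A'|$. If $|A'|=1$, the empty pair gives $s(A')\ge1$.

Let $|A'|\ge2$, and let $f,f'$ be independent and uniform in $A'$; then $\mathbb P(f\ne f')\ge\frac12$. By Step 2b and averaging over $l$, some $l$ satisfies $\mathbb P(|f_{j_l}-f'_{j_l}|\ge D)\ge\frac12\cdot\frac\theta2=\frac\theta4$, where $D=D_{j_l}$; write also $d=d_{j_l}$. Let $\xi=f_{j_l}$, with median $\mu$. If $|f_{j_l}-f'_{j_l}|\ge D$, then one of the two values is at distance at least $D/2$ from $\mu$; hence $\mathbb P(|\xi-\mu|\ge D/2)\ge\theta/8$. So one of the following two cases holds. The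 purpose in each is to find two neighboring multiples of $d$ such that the part of $A'$ lying strictly between them is not too large compared with the smaller outer part.

*Case 1: $\mathbb P(\xi\ge\mu+D/2)\ge\theta/16$.* Let $u_0$ be the smallest multiple of $d$ exceeding $\mu$, $u_i=u_0+id$, and $p(u)=\mathbb P(\xi\ge u)$. Then $p(u_0)\le\mathbb P(\xi>\mu)\le\frac12$. Also $u_q\le\mu+(q+1)d<\mu+(q+2)d=\mu+D/2$, so $p(u_q)\ge\theta/16\ge2^{-q}$. If $p(u_{i+1})<p(u_i)/2$ held for all $0\le i<q$, we would get $p(u_q)<2^{-q}p(u_0)\le2^{-q-1}$, a contradiction. So $p(u_{i+1})\ge p(u_i)/2$ for some $0\le i<q$. Put $\beta=p(u_i)\in(0,\frac12]$, $A_-=\{f\in A':f_{j_l}<u_i\}$, $A_+=\{f\in A':f_{j_l}\ge u_{i+1}\}$. Then $|A_-|=(1-\beta)|A'|$ and $|A_+|\ge\frac\beta2|A'|$.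

*Case 2: $\mathbb P(\xi\le\mu-D/2)\ge\theta/16$.* Let $u_0$ be the largest multiple of $d$ with $u_0\le\mu$, $u_i=u_0-id$, and $p(u)=\mathbb P(\xi<u)$. Then $p(u_0)\le\mathbb P(\xi<\mu)\le\frac12$. Also $u_q>\mu-(q+1)d>\mu-D/2$, so $p(u_q)\ge\theta/16\ge2^{-q}$. As before $p(u_{i+1})\ge p(u_i)/2$ for some $0\le i<q$. Put $\beta=p(u_i)\in(0,\frac12]$, $A_+=\{f\in A':f_{j_l}\ge u_i\}$, $A_-=\{f\in A':f_{j_l}<u_{i+1}\}$. Then $|A_+|=(1-\beta)|A'|$ and $|A_-|\ge\frac\beta2|A'|$.

In both cases there is an integer $h^*$ with $f_{j_l}<h^*d$ on $A_-$ and $f_{j_l}\ge(h^*+1)d$ on $A_+$ (in Case 1, $u_i=h^*d$; in Case 2, $u_{i+1}=h^*d$). The sets $A_\pm$ are nonempty and disjoint, hence proper subsets of $A'$, and the induction hypothesis applies to them.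

Every pair shattered by $A_+$ or by $A_-$ is shattered by $A'$. Suppose $(\rho,h)$ is shattered by both. If $l\in\rho$, then $A_-$ contains $f$ with $(h_l+1)d\le f_{j_l}<h^*d$, so $h_l+1<h^*$; and $A_+$ contains $f$ with $(h^*+1)d\le f_{j_l}<h_ld$, so $h^*+1<h_l$. These contradict each other, so $l\notin\rho$. Then $(\rho\cup\{l\},(h,h^*))$ is shattered by $A'$: pick the function in $A_+$ or in $A_-$ according to $\varepsilon_l$. But it is shattered by neither $A_+$ nor $A_-$, since $A_+$ has no $f$ with $f_{j_l}<h^*d$ and $A_-$ has none with $f_{j_l}\ge(h^*+1)d$. Thus pairs counted twice in $s(A_+)+s(A_-)$ inject into new pairs, and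
$$s(A')\ge s(A_+)+s(A_-)\ge|A'|^{1/2}\big((1-\beta)^{1/2}+(\beta/2)^{1/2}\big)\ge|A'|^{1/2} .$$
The last inequality holds because the bracket is concave in $\beta\in[0,\frac12]$, equals $1$ at $\beta=0$, and equals $\frac1{\sqrt2}+\frac12>1$ at $\beta=\frac12$. This proves the claim.

**Step 2d: counting.** Many shattered pairs force a large shattered $\rho$. Let $V$ be the maximal $|\rho|$ over pairs shattered by $H$. As $s(H)\ge\sqrt2>1$, $V\ge1$. In a shattered pair some $f$ gives $(h_l+1)d_{j_l}\le QD_{j_l}$ and some $f$ gives $h_ld_{j_l}>-QD_{j_l}$; with $D_{j_l}/d_{j_l}=2(q+2)$ this means $-2(q+2)Q<h_l\le2(q+2)Q-1$, so $h_l$ takes at most $b:=4(q+2)Q\le28Q/\theta$ values. Since $b\ge1$, $V\le N$, and $(V/N)^V\sum_{k\le V}\binom Nk\le\sum_k\binom Nk(V/N)^k\le e^V$,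
$$|H|^{1/2}\le s(H)\le\sum_{k\le V}\binom Nkb^k\le\Big(\frac{eNb}V\Big)^V .$$
Let $v=\log|H|/V$ and $\Gamma=20eb/\theta$. As $N\le20\log|H|/\theta$, the right side is at most $(\Gamma v)^V$, so $v/2\le\log\Gamma+\log v$. Using $\log v\le\frac v4+\log4-1$ (tangent at $v=4$) we get $v\le4\log\Gamma+1.6\le6\log\Gamma$; here $\log\Gamma\ge0.8$ since $b\ge4$. Finally $\Gamma\le20e\cdot28\,Q/\theta^2\le1600\,Q/\theta^2\le(40Q/\theta)^2$, so $v\le12\log(40Q/\theta)$, that is, $\log|H|\le12V\log(40Q/\theta)$.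

**Step 2e: back to coordinates.** It remains to see that repeated samples do no harm. Let $(\rho,h)$ be shattered with $|\rho|=V$. If $j_l=j_{l'}$ with $l\ne l'$ in $\rho$, the patterns $(+,-)$ and $(-,+)$ on $(l,l')$ force $h_l+1<h_{l'}$ and $h_{l'}+1<h_l$, which is impossible. So the $j_l$, $l\in\rho$, are distinct, and $\sigma=\{j_l:l\in\rho\}$ has $|\sigma|=V$ and all required properties. $\square$

The next lemma converts shattering into a lower bound for $\|Tx\|$. It allows us to apply Lemma 2 to truncations of the points of $F$ rather than to the points themselves.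

**Lemma 2′.** Let $f_0\in\mathbb R^n$, $G\subset F-f_0$, let $\varphi_j:\mathbb R\to\mathbb R$ be nondecreasing and 1-Lipschitz, and let $H\subset\{(\varphi_j(g_j))_j:g\in G\}$ be as in Lemma 2, with resulting $\sigma$. If $d_j\ge d>0$ on $\sigma$, then $\|Tx\|\ge\frac d2\|x\|_1$ on $\mathbb R^\sigma$.

*Proof.* (Here $g$ denotes points of $G$, not the Gaussian vector.) Write $f^\varepsilon=\varphi(g^\varepsilon)$ with $g^\varepsilon\in G$. For $j\in\sigma$ the patterns $\varepsilon$ and $-\varepsilon$ lie on opposite sides of the gap, so $\varepsilon_j\big(\varphi_j(g^\varepsilon_j)-\varphi_j(g_j^{-\varepsilon})\big)>d_j$. Since $\varphi_j$ is nondecreasing, $\varepsilon_j(g_j^\varepsilon-g_j^{-\varepsilon})>0$, and since it is 1-Lipschitz, $\varepsilon_j(g_j^\varepsilon-g_j^{-\varepsilon})\ge d_j\ge d$. Given $x\in\mathbb R^\sigma$, choose $\varepsilon$ with $\varepsilon_jx_j=|x_j|$. Then $d\|x\|_1\le\langle x,g^\varepsilon-g^{-\varepsilon}\rangle\le2\|Tx\|$, since $g^\varepsilon-g^{-\varepsilon}\in F-F\subset K-K=2K$.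 $\square$

## Covering $F$ near one of its points

Let $k_0=c_0n/M^2$ and $a=c_1/\log(eM)$, where the absolute constants $c_0,c_1>0$ are chosen at the very end; no constant $C$ or $c$ before that depends on them. Suppose that no nonempty $\sigma$ with $|\sigma|\ge k_0$ satisfies $\|Tx\|\ge\frac a{\sqrt{|\sigma|}}\|x\|_1$ on $\mathbb R^\sigma$. Then:

**(H)** If $\sigma\ne\emptyset$, $t>0$ and $\|Tx\|\ge t\|x\|_1$ on $\mathbb R^\sigma$, then $|\sigma|\le\max(k_0,a^2/t^2)$.

Indeed, if $|\sigma|\ge k_0$, the assumption excludes $t\ge a/\sqrt{|\sigma|}$, so $|\sigma|<a^2/t^2$.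

**Lemma 3.** Assume (H). Let $r\ge0$ be an integer, $S=2^{1-r}M$, $f_0\in F$. Then $F\cap(f_0+SB_2^n)$ is covered by at most $\exp\big(C[na^2/S^2+(r+1)^3k_0]\big)$ balls of radius $S/2$ with centers in this set.

Why the two terms are treated differently: a straightforward argument truncates each coordinate once, at a multiple of $w_j$, and applies Lemma 2 once, with the measure $\nu_j=w_j^2/W^2$. This is the high part below with $i_*$ replaced by $0$, and everything there remains true; it gives $\log(\text{number of balls})\le C(r+1)^3\,[na^2/S^2+k_0]$, because $\log(1/\theta)$ is of order $r+1$, which enters once through the cardinality bound and twice through the gap. But then the radius $S$ contributes about $S\,(r+1)^{3/2}a\sqrt n/S=(r+1)^{3/2}a\sqrt n$ to the chaining sum, and over $R\approx\log(eM)$ radii this is $aR^{5/2}\sqrt n$. One would have to take $a$ of order $\log^{-5/2}(eM)$. The factor $(r+1)^3$ must be kept away from $na^2/S^2$.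

The way out is to cut each coordinate into layers of heights about $2^is$, where $s=S/\sqrt n$. On layer $i$ the uniform measure is usable: its $\theta$ will be of order $8^{-i}$, with no $r$ in it. And layer $i$ has gaps of order $2^{i/2}s/(i+1)$ instead of $s$, so (H) allows only shattered sets smaller by about $2^{-i}$, which beats the losses $(i+1)^3$. The weights $w_j$ are needed only above the layer where (H) saturates at $k_0$; there the price $(r+1)^3$ multiplies $k_0$ only.

**Step 3a: layers.** We decompose the points of the ball. Let $G=\{f-f_0:f\in F,\ \|f-f_0\|_2\le S\}$ and $s=S/\sqrt n$. Since $(x-y)^4\le8(x^4+y^4)$, the definition of $F$ gives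
$$\sum_{w_j>0}g_j^4/w_j^2\le16AM^2\quad(g\in G),\qquad g_j=0\ \text{ if }w_j=0.\tag{1}$$
Let $i_*\ge0$ be the smallest integer with $2^{-i_*}a^2/s^2\le k_0$. Let $t_0=0$ and $t_i=2^{i-1}s$ for $i\ge1$. Since $\|g\|_2^2\le S^2=ns^2$,
$$\#\{j:|g_j|>t_i\}\le4n4^{-i}\qquad(i\ge0),\tag{2}$$
trivially for $i=0$ and by Chebyshev for $i\ge1$. Define
$$\varphi_i(x)=\mathrm{sgn}(x)\min\big((|x|-t_i)_+,\,t_{i+1}-t_i\big)\quad(0\le i<i_*),\qquad \psi_j(x)=\mathrm{sgn}(x)\min\big((|x|-t_{i_*})_+,\,\lambda w_j\big),$$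
with $\lambda=64\sqrt A\,M/S=32\sqrt A\,2^r$. These functions are nondecreasing, odd and 1-Lipschitz. Since $\sum_{i<i_*}\varphi_i(x)=\mathrm{sgn}(x)\min(|x|,t_{i_*})$, we have
$$g_j=\sum_{i<i_*}\varphi_i(g_j)+\psi_j(g_j)+v_j,\tag{3}$$
where $|v_j|\le|g_j|$, and $v_j=0$ unless $|g_j|>\lambda w_j$. By (1) the remainder is small:
$$\|v\|_2^2\le\sum_{w_j>0,\,|g_j|>\lambda w_j}g_j^2\le\sum_{w_j>0}\frac{g_j^4}{\lambda^2w_j^2}\le\frac{16AM^2}{\lambda^2}=\Big(\frac S{16}\Big)^2 .$$

**Step 3b: low layers, uniform measure.** We bound separated sets of $\varphi_i(G)$, where $\varphi_i$ acts coordinatewise. Fix $0\le i<i_*$, put $\eta_i=2^{-i/2}/64$, and let $H_i\subset\varphi_i(G)$ be a maximal subset whose distinct elements are at $l_2$-distance at least $\eta_iS$ (finite, since $\varphi_i(G)$ is bounded). Let $u=h-h'$ with $h\ne h'$ in $H_i$. Then $|h_j|\le t_{i+1}-t_i\le2^is$, so $|u_j|\le2^{i+1}s$, and by (2) $|\mathrm{supp}\,u|\le8n4^{-i}$. With $D=\eta_i2^is/4$,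
$$\sum_{|u_j|<D}u_j^2\le8n4^{-i}D^2=\tfrac12\eta_i^2S^2,\qquad\text{hence}\qquad\sum_{|u_j|\ge D}u_j^2\ge\tfrac12\eta_i^2S^2,$$
and therefore
$$\tfrac1n\#\{j:|u_j|\ge D\}\ge\frac{\eta_i^2S^2/2}{n4^{i+1}s^2}=\frac{\eta_i^24^{-i}}8=\frac{8^{-i}}{32768}=:\theta_i .$$

If $|H_i|\ge2$, apply Lemma 2 with $\nu$ uniform, $D_j=D$, $\theta=\theta_i$, and $Q=4/\eta_i=256\cdot2^{i/2}$; indeed $|h_j|\le2^is=QD$. Since $\log(40Q/\theta_i)\le C(i+1)$, $\log(1/\theta_i)\le C(i+1)$, and $D=2^{i/2}s/256$, we obtain $\sigma_i\ne\emptyset$ with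
$$\log|H_i|\le C(i+1)|\sigma_i|\quad\text{and gaps at least}\quad d:=\frac{c\,2^{i/2}s}{i+1} .$$
By Lemma 2′ and (H) with $t=d/2$, $|\sigma_i|\le\max(k_0,4a^2/d^2)\le C(i+1)^22^{-i}a^2/s^2$; the term $k_0$ is absorbed because $k_0<2^{-i}a^2/s^2$ for $i<i_*$, by minimality of $i_*$. If $|H_i|=1$ its logarithm is $0$. Hence
$$\sum_{i<i_*}\log|H_i|\le C\frac{a^2}{s^2}\sum_{i\ge0}(i+1)^32^{-i}\le C\frac{na^2}{S^2} .$$

**Step 3c: the high part, weighted measure.** We bound separated sets of $\psi(G)$, where $\psi(g)=(\psi_j(g_j))_j$. Let $\eta=1/32$ and let $H_*\subset\psi(G)$ be a maximal subset whose distinct elements are at distance at least $\eta S$. Let $u=h-h'$, $h\ne h'$ in $H_*$. By (2), $|\mathrm{supp}\,u|\le8n4^{-i_*}$; also $|h_j|\le\lambda w_j$ and $|u_j|\le2\lambda w_j$. Put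
$$D_j=\max(D,\delta w_j),\qquad D=\eta2^{i_*}s/8,\qquad\delta=\eta S/(3M).$$
(The first term provides the gap, the second provides $|h_j|\le QD_j$.) Then
$$\sum_{|u_j|<D}u_j^2\le8n4^{-i_*}D^2=\tfrac18\eta^2S^2,\qquad\sum_{|u_j|<\delta w_j}u_j^2\le\delta^2W^2\le\delta^2M^2=\tfrac19\eta^2S^2 .$$
As $\|u\|_2^2\ge\eta^2S^2$, it follows that $\sum_{|u_j|\ge D_j}u_j^2\ge\frac12\eta^2S^2$. For the probability measure $\nu_j=w_j^2/W^2$, using $w_j^2\ge u_j^2/(4\lambda^2)$ and $W\le M$,
$$\nu\{j:|u_j|\ge D_j\}\ge\sum_{|u_j|\ge D_j}\frac{u_j^2}{4\lambda^2M^2}\ge\frac{\eta^2S^2}{8\lambda^2M^2}=2^{-21}A^{-1}16^{-r}=:\theta_* .$$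
(Insert $\lambda^2=2^{12}AM^2/S^2$ and $S/M=2^{1-r}$: the exponent of $2$ is $-10-3-12+4=-21$.) Moreover $|h_j|\le\lambda w_j\le Q_*D_j$ with $Q_*=\lambda/\delta=1536\sqrt A\,4^r$.

If $|H_*|\ge2$, Lemma 2 gives $\sigma_*\ne\emptyset$ with
$$\log|H_*|\le C(r+1)|\sigma_*|\quad\text{and gaps at least}\quad d:=\frac{c\,2^{i_*}s}{r+1},$$
because $\log(40Q_*/\theta_*)$ and $1+\log(1/\theta_*)$ are at most $C(r+1)$, and $D_j\ge D$. By Lemma 2′, (H) and the choice of $i_*$, which gives $4^{-i_*}a^2/s^2\le2^{-i_*}a^2/s^2\le k_0$,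
$$|\sigma_*|\le\max\big(k_0,\,C(r+1)^24^{-i_*}a^2/s^2\big)\le C(r+1)^2k_0 .$$
So $\log|H_*|\le C(r+1)^3k_0$, which is also true if $|H_*|=1$.

**Step 3d: putting the layers together.** We show that the sets $H_i,H_*$ encode $G$ up to $S/2$. By maximality, to each $g\in G$ we can assign $h_i\in H_i$ $(i<i_*)$ and $h_*\in H_*$ with $\|\varphi_i(g)-h_i\|_2\le\eta_iS$ and $\|\psi(g)-h_*\|_2\le\eta S$. By (3) and the bound on $v$, two elements of $G$ with the same assignment are at distance at most
$$2S\Big(\sum_i\eta_i+\tfrac1{32}+\tfrac1{16}\Big)\le2S(0.054+0.0313+0.0625)<\tfrac S2,$$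
since $\sum_{i\ge0}2^{-i/2}/64<3.42/64<0.054$. Choose one element of $G$ for each realized assignment and translate by $f_0$. This gives the covering, with at most $|H_*|\prod_{i<i_*}|H_i|$ balls, and the bounds of Steps 3b and 3c finish the proof. $\square$

## Summing over the radii

We finish the proof of Theorem B by chaining. Recall that if $\xi_1,\dots,\xi_k$ are centered Gaussian variables of standard deviation at most $\tau$, then $\mathbb E\max\xi_i\le\tau\sqrt{2\log k}$: for $t>0$, Jensen gives $\mathbb E\max\xi_i\le\frac1t\log\sum_i\mathbb E e^{t\xi_i}\le\frac{\log k}t+\frac{t\tau^2}2$, and for $k\ge2$, $\tau>0$ one takes $t=\sqrt{2\log k}/\tau$; if $k=1$ or $\tau=0$ both sides are $0$.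

**Step 4a: global covering numbers.** We iterate Lemma 3. Let $S_r=2^{1-r}M$ and let $\mathcal N_r$ be the least number of balls of radius $S_r$ centered in $F$ that cover $F$. Since $F\subset MB_2^n$ and $0\in F$, $\mathcal N_0=1$ with center $0$; also $\mathcal N_r\le\mathcal N_{r+1}$. Applying Lemma 3 inside each ball of an optimal covering of radius $S_r$ gives $\mathcal N_{r+1}\le\mathcal N_r\exp\big(C[na^2/S_r^2+(r+1)^3k_0]\big)$. As $S_r^{-2}=4^{r-1}/M^2$ grows geometrically, multiplying these bounds yields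
$$\log\mathcal N_{r+1}\le C\big[na^24^r/M^2+(r+1)^4k_0\big].$$

**Step 4b: the chaining bound.** We bound the Gaussian width of $F$. Let $F_r\subset F$ be the sets of centers of optimal coverings, $F_0=\{0\}$, and for $f\in F$ pick $\pi_r(f)\in F_r$ with $\|f-\pi_r(f)\|_2\le S_r$. For $R\ge1$,
$$f=\sum_{r<R}\big(\pi_{r+1}(f)-\pi_r(f)\big)+\big(f-\pi_R(f)\big).$$
The differences at step $r$ have length at most $S_{r+1}+S_r=\frac32S_r$, and there are at most $\mathcal N_{r+1}\mathcal N_r\le\mathcal N_{r+1}^2$ of them. With $g$ again the Gaussian vector and $\mathbb E\|g\|_2\le\sqrt n$,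
$$\mathbb E\sup_{f\in F}\langle g,f\rangle\le\sum_{r<R}\tfrac32S_r\sqrt{4\log\mathcal N_{r+1}}+S_R\,\mathbb E\|g\|_2\le C\sum_{r<R}\big[a\sqrt n+2^{-r}(r+1)^2M\sqrt{k_0}\big]+2^{1-R}M\sqrt n .$$
Each radius costs $a\sqrt n$, while the terms with $k_0$ are summable in $r$. So
$$\mathbb E\sup_{f\in F}\langle g,f\rangle\le C_4\big(aR\sqrt n+M\sqrt{k_0}\big)+2^{1-R}M\sqrt n .\tag{4}$$

**Step 4c: choosing the constants.** We contradict Lemma 1. Take $R=\lceil\log_2(8M/c_2)\rceil\le C_5\log(eM)$; then the last term of (4) is at most $\frac{c_2}4\sqrt n$. With $k_0=c_0n/M^2$ and $a=c_1/\log(eM)$, the first term is at most $C_4(C_5c_1+\sqrt{c_0})\sqrt n$. Since $C_4,C_5,c_2$ do not depend on $c_0,c_1$, we may fix absolute $c_0,c_1>0$ so small that this is at most $\frac{c_2}4\sqrt n$. Then $\mathbb E\sup_F\langle g,f\rangle\le\frac{c_2}2\sqrt n$, contradicting Lemma 1.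

So the assumption that led to (H) is false: some nonempty $\sigma$ with $|\sigma|\ge c_0n/M^2$ satisfies $\|Tx\|\ge\frac{c_1}{\log(eM)}\frac{\|x\|_1}{\sqrt{|\sigma|}}$ on $\mathbb R^\sigma$. This is Theorem B with $c=\min(c_0,c_1)$. $\square$

## The order of $\Lambda(M)$

**Proof of the Corollary.** For the lower bound, let $\ell(T)\ge\sqrt n$ and $\|T\|\le M$. Theorem B gives a nonempty $\sigma$ with $|\sigma|\ge cn/\|T\|^2\ge cn/M^2$ and constant $c/\log(e\|T\|)\ge c/\log(eM)$.

For the upper bound, let first $M<6$. The identity of $l_2^n$ has norm $1\le M$, and $x=\sum_{i\in\sigma}e_i$ satisfies $\|x\|_2=\|x\|_1/\sqrt{|\sigma|}$. So $\Lambda(M)\le1\le24/\log(6e)\le24/\log(eM)$.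

Let now $M\ge6$, and let $r\ge0$ be the largest integer with $6\cdot2^{r/2}/(r+1)\le M$; it exists since $r=0$ qualifies and the left side tends to infinity. By maximality $M<6\cdot2^{(r+1)/2}/(r+2)<6\cdot2^{(r+1)/2}$, so
$$\log(eM)\le1+\log6+\tfrac{r+1}2\log2\le4(r+1).$$
The operator of Theorem A with this $r$ (and any $m$) has $\ell(T)\ge\sqrt n$ and $\|T\|\le M$, and it shows $\Lambda(M)\le6/(r+1)\le24/\log(eM)$. $\square$
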